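# Edge domination in grids: bad side groups and crossings

## 1. Side groups in a maximal domino packing

Take a board with $w$ columns and $h$ rows, $w,h\ge 2$. Its cells are $(x,y)$ with $0\le x<w$ and $0\le y<h$, where $x$ is the column and $y$ the row. Lay disjoint dominoes on the board, each covering two cells that share a side, until no further domino fits. The cells left uncovered are the *holes*; call the set of holes $U$. Since no domino fits any more, no two holes are adjacent: $U$ is independent. A domino is horizontal (H) or vertical (V).

Stand on a domino and look right.

**Definition (side groups).** Let $e$ be a domino whose rightmost column is $x\le w-2$. The *right group* of $e$ is the set of cells of column $x+1$ adjacent to the cells of $e$ in column $x$. It has one cell if $e$ is H and two cells, one above the other, if $e$ is V. The *left group* of a domino whose leftmost column is $x\ge1$ is defined symmetrically. A group contains at most one hole, because two cells of a group are adjacent. A group is **good** if it contains a hole and **bad** if it contains none.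

We regard a group as belonging to its domino: groups are pairs (domino, side). Let $\beta_x$, for $0\le x\le w-2$, be the number of bad right groups of dominoes with rightmost column $x$. Let $\alpha_x$, for $1\le x\le w-1$, be the number of bad left groups of dominoes with leftmost column $x$. Let
$$N=\sum_{x=1}^{w-1}\alpha_x+\sum_{x=0}^{w-2}\beta_x$$
be the total number of bad groups.

Here is an example with $w=7$, $h=5$. The letter $U$ is a hole, consecutive letters $HH$ form a horizontal domino, and $v$ is a cell of a vertical domino.
$$\begin{array}{c|ccccccc}
y=4& v&U&H&H&U&H&H\\
y=3& v&v&U&H&H&v&U\\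
y=2& U&v&H&H&U&v&v\\
y=1& H&H&U&H&H&U&v\\
y=0& U&H&H&U&H&H&U\\ \hline
 &x=0&1&2&3&4&5&6
\end{array}$$
The V dominoes occupy column $0$ (rows $3,4$), column $1$ (rows $2,3$), column $5$ (rows $2,3$) and column $6$ (rows $1,2$). With the eight H dominoes this makes $12$ dominoes and $11$ holes. The domino in column $0$ has right group $\{(1,3),(1,4)\}$, which is good because $(1,4)$ is a hole. The H domino in row $2$ has left group $\{(1,2)\}$, which is bad. The H domino in row $3$ has right group $\{(5,3)\}$, which is bad. Going through the other dominoes one finds that all their groups are good, so $N=2$.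

What is this for? We want to know how few dominoes a maximal packing can have. Bad groups measure exactly how far the packing is from perfect efficiency in the interior of the board. The proof counts them in two ways: once column by column, and once by following chains of vertical dominoes from the left and right sides until each chain ends at a bad group.

## 2. Edge domination and the statements

Let $G=(V,E)$ be a graph. An edge dominates itself and every edge sharing an endvertex with it. An *edge dominating set* is a set $D\subseteq E$ such that every edge is dominated by some edge of $D$, and the *edge domination number* $\gamma'(G)$ is the minimum size of such a set. Let $P_k$ be the path on $k$ vertices. The grid graph $P_m\square P_n$ (Cartesian product) has the cells of an $m\times n$ board as vertices, and adjacent cells are joined.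

For all $m,n\ge2$ the following is known:
$$\lceil mn/3\rceil\le\gamma'(P_m\square P_n)\le mn/3+n/12+1.$$
Moreover $\gamma'(P_m\square P_n)=\lceil mn/3\rceil$ whenever $3\mid mn$, and also whenever $m\le13$. The problem, from "Edge Domination in Grids" (https://combinatorialpress.com/article/jcmcc/Volume%20095/vol-095-paper%208.pdf), is to prove or disprove the following.

**Conjecture.** There exists an $\epsilon>0$ such that $\gamma'(P_m\square P_n)>mn/3+\epsilon n$ when $m\ge n\ge2$, $n\not\equiv0\pmod3$ and $m\not\equiv0\pmod3$.

It is true, and the sharp range of $\epsilon$ and the exact value of $\gamma'$ can be found. For $w\not\equiv0\pmod3$ put $c(w)=15$ if $w\equiv1\pmod3$ and $c(w)=21$ if $w\equiv2\pmod3$. For $w,h\ge2$, both not divisible by $3$, put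
$$L(w,h)=\frac{wh}3+\frac{h-6}{c(w)},\qquad F(w,h)=\lceil L(w,h)\rceil.$$

**Theorem 1 (lower bound).** If $m,n\ge2$ and $3\nmid mn$, then $\gamma'(P_m\square P_n)\ge\min\{L(m,n),L(n,m)\}$.

**Theorem 2 (the conjecture, with sharp $\epsilon$).** If $m\ge n\ge2$ and $3\nmid mn$, then $\gamma'(P_m\square P_n)\ge\frac{mn}3+\frac n{39}$, with equality if and only if $n=13$ and $m\equiv2\pmod3$. Hence the conjectured inequality holds for every $\epsilon<1/39$ and fails for $\epsilon=1/39$.

**Theorem 3 (exact value).** If $m,n\ge2$ and $3\nmid mn$, then $\gamma'(P_m\square P_n)=\min\{F(m,n),F(n,m)\}$.

With the quoted value $mn/3$ for $3\mid mn$, this settles all grids.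

The link with Section 1 is a standard reduction (Yannakakis–Gavril 1980). A matching is *maximal* if no edge can be added to it; a maximal domino packing is exactly a maximal matching of the grid graph.

**Reduction to maximal matchings.** This step replaces edge dominating sets by domino packings. Among the minimum edge dominating sets of a graph choose $D$ with the fewest pairs of adjacent edges. Suppose $uv,vz\in D$ with $u\ne z$. By minimality of $|D|$, some edge $e$ is not dominated by $D\setminus\{vz\}$. It is dominated by $vz$, so it shares an endpoint with $vz$. It does not contain $v$, since otherwise $uv$ would dominate it. So $e=zt$ with $t\ne v$, and neither $z$ nor $t$ is covered by $D\setminus\{vz\}$. Put $D'=(D\setminus\{vz\})\cup\{zt\}$. An edge dominated by $vz$ contains $v$, and then $uv$ dominates it, or contains $z$, and then $zt$ dominates it. So $D'$ is edge dominating, of the same size. The edge $zt$ is adjacent to nothing in $D\setminus\{vz\}$, whereas $vz$ was adjacent to $uv$, so $D'$ has fewer adjacent pairs: a contradiction. Hence $D$ is a matching. An edge dominating matching is maximal, since every edge meets one of its edges. Thus there is a maximal matching $M$ with $|M|=\gamma'$.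

From now on $M$ is a maximal matching of the $w\times h$ board with $|M|=\gamma'(P_w\square P_h)$. Put $\delta=|M|-|U|$. Since $wh=2|M|+|U|$,
$$3|M|=wh+\delta,\qquad 3|U|=wh-2\delta. \tag{1}$$
So $\delta/3$ is the excess over $wh/3$, and the task is to bound $\delta$ from below.

## 3. Small boards, and boards with $3\mid w$

*The $2\times2$ board.* The graph is a $4$-cycle. One edge leaves the opposite edge undominated, so $\gamma'=2$. The formula gives $L(2,2)=\frac43-\frac4{21}=\frac87$ and $F(2,2)=2$.

*The board with $w=4$, $h=2$.* Two dominoes would leave four pairwise nonadjacent holes. Each column holds at most one hole, so each holds exactly one, and neighboring columns have theirs in different rows. The holes then form one color class of the checkerboard, and the remaining cells are pairwise nonadjacent and cannot be covered by dominoes. So $\gamma'\ge3$. The rows $HHUv$ and $UHHv$ give a packing with three dominoes and two nonadjacent holes, so $\gamma'=3$. The formula agrees: $L(4,2)=\frac83-\frac4{15}=2.4$ and $L(2,4)=\frac83-\frac2{21}=\frac{18}{7}$, both with ceiling $3$.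

*Boards with $w=3k$.* Alternate the rows $(UHH)^k$ and $(HHU)^k$. The holes sit at columns $\equiv0$ and $\equiv2\pmod3$ in alternate rows, so they are independent. There are $kh=wh/3$ dominoes, so $\delta=0$ for this packing. When $3\mid w$ there is no excess; any linear excess must come from the failure of the width and the height to be divisible by $3$.

## 4. Column identities

Let $u_x$ be the number of holes in column $x$, $v_x$ the number of V dominoes in column $x$, and $l_x$ the number of H dominoes whose left cell is in column $x$, with $l_{-1}=l_{w-1}=0$. Counting cells of column $x$,
$$h=u_x+l_x+l_{x-1}+2v_x. \tag{2}$$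

**Step 1: holes are counted by good groups.** This step expresses $u_{x\pm1}$ through the dominoes near column $x$. Let $(x+1,y)\in U$ with $0\le x\le w-2$. Then $(x,y)\notin U$, so a domino covers it. This is not an H domino with left cell $(x,y)$, which would cover $(x+1,y)$. So its rightmost column is $x$, and it is the unique domino whose right group contains $(x+1,y)$. Hence the holes of column $x+1$ correspond one to one to the good right groups of dominoes with rightmost column $x$. There are $l_{x-1}+v_x$ such dominoes. With the mirror image,
$$u_{x+1}=l_{x-1}+v_x-\beta_x\ (0\le x\le w-2),\qquad u_{x-1}=l_x+v_x-\alpha_x\ (1\le x\le w-1). \tag{3}$$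

**Step 2: three consecutive columns.** This step removes the domino counts. For $1\le x\le w-2$, add $u_x$ to the two equations of (3) and use (2):
$$u_{x-1}+u_x+u_{x+1}=h-\alpha_x-\beta_x. \tag{4}$$

**Step 3: the two ends.** This step does the same at the outer columns. Put
$$a=v_0,\quad a'=v_{w-1},\quad d_L=l_0+v_0,\quad d_R=l_{w-2}+v_{w-1},\quad s=d_L+d_R.$$
So $d_L$ and $d_R$ are the numbers of dominoes meeting the first and the last column. By (3), $u_1=v_0-\beta_0$, and by (2), $u_0+v_0=h-l_0-v_0=h-d_L$. With the mirror image,
$$u_0+u_1=h-d_L-\beta_0,\qquad u_{w-2}+u_{w-1}=h-d_R-\alpha_{w-1}. \tag{5}$$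
The same use of (2) gives $a=h-u_0-d_L$ and $a'=h-u_{w-1}-d_R$.

**Step 4: the global identity.** This step ties $\delta$ to $N$. Add (4) for $1\le x\le w-2$ and both equations of (5). On the left every $u_j$ occurs three times, except that $u_0$ and $u_{w-1}$ occur twice (for $w=2$ both equations of (5) have left side $u_0+u_1$, which fits). So $3|U|-u_0-u_{w-1}=wh-s-N$, and by (1)
$$2\delta=N+s-u_0-u_{w-1}. \tag{6}$$

**Step 5: holes in an outer column.** This step bounds the negative terms in (6). Between two consecutive holes of a column there is a covered cell. A domino meets an outer column in at most one cell or two adjacent cells, hence meets only one such gap. So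
$$u_0\le d_L+1,\qquad u_{w-1}\le d_R+1. \tag{7}$$

In the $7\times5$ example, $u_0=u_6=2$, $d_L=d_R=2$, $s=4$, $a=a'=1$, and (6) reads $2\delta=2+4-2-2=2$, in agreement with $\delta=12-11=1$.

## 5. Grouping columns in threes, and the diagonal strip

The sensible first move is to forget the bad groups in (4) and (5), keep $u_{x-1}+u_x+u_{x+1}\le h$, and cut the board into triples of columns. Since $3\nmid w$, an end or two is left over, and there (5) is stronger.

**Lemma 1.** If $w\equiv1\pmod3$ then $2\delta\ge3s-2h$. If $w\equiv2\pmod3$ then $4\delta\ge3s-2h$.

*Proof.* Let $w=3k+1$; then $w\ge4$. Partition the columns into $\{0,1\}$, $\{w-2,w-1\}$ and $k-1$ consecutive triples. By (4) and (5), $|U|\le2h-s+(k-1)h=(k+1)h-s$. By (1), $(3k+1)h-2\delta\le3(k+1)h-3s$, which is $2\delta\ge3s-2h$.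

Let $w=3k+2$. Partition the columns into $\{0,1\}$ and $k$ consecutive triples: $|U|\le(k+1)h-d_L$, so $(3k+2)h-2\delta\le3(k+1)h-3d_L$, that is, $2\delta\ge3d_L-h$. Symmetrically $2\delta\ge3d_R-h$. Add the two. $\square$

This is useful only when $s$ is larger than $2h/3$ by a fixed fraction of $h$. The other inequality at hand, (6) with (7), gives $2\delta\ge N-2$, which is useful only when $N$ is large. Can both fail at once?

*The diagonal strip.* Take $w$ columns and infinitely many rows, with a hole at $(x,y)$ exactly when $y\equiv x\pmod3$. In column $x$ pair the remaining cells vertically: rows $\equiv x+1,x+2\pmod3$. The holes are independent. A V domino in column $x$ has in its right group a cell of column $x+1$ in a row $\equiv x+1$, which is a hole. Its left group has a cell of column $x-1$ in a row $\equiv x+2\equiv x-1$, again a hole. So every group is good. Per three rows each outer column has one hole and meets one domino, so $s$ grows by $2$, exactly $2/3$ of the number of rows, and $u_0+u_{w-1}$ also grows by $2$. Lemma 1 and (6) both yield $0$. Counting columns without looking at the top and the bottom of the board cannot go further.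

The strip also shows what excess to expect. This needs a way to cut a finite board out of a pattern, which will be used again in Sections 9 and 10.

**Cutting a window.** Suppose a strip of $w$ columns is filled with H dominoes, V dominoes and independent holes $U$. Take a window of $h\ge2$ consecutive rows. Call a $v$-cell of the window *cut* if its partner lies outside the window. Let $D$ consist of all dominoes inside the window and, for each cut cell, one grid edge of the window at that cell. Then $D$ covers all cells of the window outside the independent set $U$, so every edge has a covered endpoint and $D$ is edge dominating. The dominoes inside the window number $\frac12(wh-|U\cap\text{window}|-\#\text{cut})$, so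
$$|D|\le\tfrac12\big(wh-|U\cap\text{window}|+\#\text{cut}\big). \tag{8}$$

In the diagonal strip each column of a window has at least $\frac{h-2}3$ holes and at most two cut cells, so (8) gives $|D|\le\frac{wh}3+\frac{4w}3$. The excess is paid along the top and bottom only, and does not grow with $h$. So a lower bound for the excess of the form constant times $h$ is false when $h$ is large compared with $w$, and one must read such a packing by rows instead of columns. We need a criterion that says which direction to read.

## 6. Two crossings that exclude each other

In the diagonal strip the vertical dominoes form an unbroken chain from left to right: the domino of column $x$ in rows $x+1,x+2$ touches the one of column $x+1$ in rows $x+2,x+3$. That is the feature to isolate.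

**Definition (crossings).** Let $G_V$ be the subgraph of the grid induced by the cells covered by V dominoes, and $G_H$ the subgraph induced by the cells covered by H dominoes. A *V-crossing* is a connected component of $G_V$ meeting both column $0$ and column $w-1$. An *H-crossing* is a component of $G_H$ meeting both row $0$ and row $h-1$.

In the $7\times5$ example $G_V$ has two components, one in columns $0,1$ and one in columns $5,6$, so there is no V-crossing.

**A V-crossing and an H-crossing cannot both exist.** This gives the criterion for choosing the direction. Suppose both exist. Then there is a path in $G_V$ from column $0$ to column $w-1$ and a path in $G_H$ from row $0$ to row $h-1$. Draw both in the rectangle $[0,w-1]\times[0,h-1]$, cells as integer points and grid edges as unit segments. One joins the left side to the right side, the other the bottom to the top. By the Jordan curve theorem they intersect. Distinct grid edges meet only at common endpoints, so the two paths share a cell. But $G_V$ and $G_H$ have no cell in common, a contradiction.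

So there is no V-crossing or there is no H-crossing. Transposing the board exchanges H with V and rows with columns, and so we may study the case of no V-crossing.

## 7. Chains of vertical dominoes end at bad groups

**Lemma 2.** If there is no V-crossing, then $N\ge a+a'$.

The picture is this: $a$ vertical dominoes start in column $0$. From each, step to the right into a neighboring vertical domino as long as possible. A step fails, or two chains merge, only at a bad group. Without a V-crossing no chain reaches the last column, so each of the $a$ chains costs a bad group.

*Proof.* Let $\mathcal L$ be the set of V dominoes in components of $G_V$ meeting column $0$, and $\mathcal R$ the set of V dominoes in components meeting column $w-1$. (The two cells of a V domino lie in one component.) By hypothesis $\mathcal L\cap\mathcal R=\emptyset$. Let $L_x$ be the number of dominoes of $\mathcal L$ in column $x$. All V dominoes of column $0$ belong to $\mathcal L$, so $L_0=a$. A domino of $\mathcal L$ in column $w-1$ would give a V-crossing, so $L_{w-1}=0$.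

**Step 1: one step to the right.** This step bounds the drop $L_x-L_{x+1}$ by a number of bad groups. Let $0\le x\le w-2$ and let $e\in\mathcal L$ lie in column $x$ with *good* right group. One cell of that group is a hole; the other cell $z$ is not. Let $f$ be the domino covering $z$. The left neighbor of $z$ lies in $e$.

* If $f$ is H, then $z$ is the left cell of $f$, because the left neighbor of $z$ belongs to $e$. The left group of $f$ is that left neighbor alone, a covered cell, so it is bad. Since this cell lies in $e$, the domino $f$ determines $e$.
* If $f$ is V, then $f$ lies in column $x+1$ and is adjacent to $e$, so $f\in\mathcal L$. Every $e$ leading to $f$ contains a cell of the left group of $f$, which has two cells; so at most two dominoes $e$ lead to the same $f$. If two do, both cells of the left group of $f$ are covered, and that group is bad.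

So the number of $e\in\mathcal L$ in column $x$ with good right group is at most the number of H dominoes with leftmost column $x+1$ and bad left group, plus $L_{x+1}$, plus the number of $f\in\mathcal L$ in column $x+1$ with bad left group. Adding the dominoes with bad right group,
$$\begin{aligned}L_x-L_{x+1}\le{}&\#\{e\in\mathcal L\text{ in column }x\text{ with bad right group}\}\\&+\#\{\text{H dominoes with leftmost column }x+1\text{ and bad left group}\}\\&+\#\{f\in\mathcal L\text{ in column }x+1\text{ with bad left group}\}.\end{aligned}$$

**Step 2: summing.** This step turns drops into a count of bad groups. Sum over $0\le x\le w-2$. The left side telescopes to $L_0-L_{w-1}=a$. On the right each bad group is counted at most once. So $a$ is at most the number of bad groups that are left or right groups of $\mathcal L$-dominoes, or *left* groups of H dominoes.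

**Step 3: the other side.** This step adds the chains from the right without double counting. By the mirror image, $a'$ is at most the number of bad groups that are left or right groups of $\mathcal R$-dominoes, or *right* groups of H dominoes. The two families are disjoint, because $\mathcal L\cap\mathcal R=\emptyset$ and a left group is not a right group. Hence $a+a'\le N$. $\square$

In the $7\times5$ example the chain from the left starts at the domino of column $0$, whose right group is good with $z=(1,3)$. It passes to the V domino of column $1$, whose right group is good with $z=(2,2)$. There $f$ is the H domino of row $2$, and its left group is the bad group at which the chain ends. The chain from the right ends at the right group of the H domino of row $3$. So $N=2=a+a'$.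

## 8. The lower bound and the constant $1/39$

**Proof of Theorem 1.** Suppose there is no V-crossing. By Section 4, $a+a'=2h-u_0-u_{w-1}-s$. Insert $N\ge a+a'$ into (6):
$$2\delta\ge(2h-u_0-u_{w-1}-s)+s-u_0-u_{w-1}=2h-2(u_0+u_{w-1}).$$
By (7), $u_0+u_{w-1}\le s+2$, so
$$\delta\ge h-s-2. \tag{9}$$
This is strong when $s$ is small, while Lemma 1 is strong when $s$ is large. To eliminate $s$, add three times (9) to Lemma 1. If $w\equiv1\pmod3$,
$$5\delta\ge(3s-2h)+(3h-3s-6)=h-6.$$
If $w\equiv2\pmod3$, the same right side gives $7\delta\ge h-6$. So $3\delta^{\,}\ge 3(h-6)/5$ or $3(h-6)/7$ respectively, and in both cases $\delta/3\ge(h-6)/c(w)$. By (1), $\gamma'=|M|=(wh+\delta)/3\ge L(w,h)$. If there is no H-crossing, the same argument on the transposed board gives $\gamma'\ge L(h,w)$. By Section 6 at least one case occurs. With $w=m$, $h=n$ this is Theorem 1. $\square$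

**Proof of the inequality in Theorem 2.** Let $m\ge n\ge2$ and $3\nmid mn$. Two lower bounds for the excess are available, one from integrality and one from Theorem 1.

**Step 1: integrality.** This step handles small $n$. Both $(n-6)/c(m)$ and $(m-6)/c(n)$ are at least $-\frac4{15}>-\frac13$, and $mn/3$ has fractional part at least $\frac13$. So Theorem 1 gives $\gamma'>\lfloor mn/3\rfloor$, hence $\gamma'\ge\lceil mn/3\rceil\ge\frac{mn}3+\frac13$.

**Step 2: linear growth.** This step handles large $n$. For $n\ge6$, since $m\ge n$ and $c(\cdot)\le21$, both corrections in Theorem 1 are at least $\frac{n-6}{21}$. So $\gamma'\ge\frac{mn}3+\frac{n-6}{21}$.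

**Step 3: comparison with $n/39$.** This step combines the two; they cross at $n=13$, where both equal $\frac13$.

* If $n<13$, then $\frac13>\frac n{39}$.
* If $n=13$, then $\frac13=\frac n{39}$.
* If $n\ge14$, then $\frac{n-6}{21}>\frac n{39}$, because $39(n-6)>21n\iff18n>234\iff n>13$.

So $\gamma'\ge\frac{mn}3+\frac n{39}$ always, and $\gamma'>\frac{mn}3+\epsilon n$ for every $\epsilon<1/39$: the conjecture is true. Equality forces $n=13$ and $\gamma'=\frac{13m+1}3$, hence $13m\equiv2$, that is, $m\equiv2\pmod3$. That equality does occur in this case is shown in Section 11.

## 9. A pattern of period seven for $w\equiv2\pmod3$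

The matching upper bound is the following.

**Proposition.** For $w,h\ge2$ with $3\nmid wh$: $\gamma'(P_w\square P_h)\le F(w,h)$.

The lower bound tells us what to build. For near equality we need, up to constants, $\delta=h/7$ in the case $w\equiv2$, and equality in Lemma 1 then asks for $s=(2h+4\delta)/3=6h/7$, so $s=6$ per seven rows. Equality in (7) asks for $u_0+u_{w-1}=6$ per seven rows, and then $a+a'=14-6-6=2$. For $w\equiv1$ the same computation with $\delta=h/5$ gives $s=(2h+2\delta)/3=4h/5$, so per five rows $s=4$, $u_0+u_{w-1}=4$ and $a+a'=10-4-4=2$. These are the numbers of the $7\times5$ example.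

**Proof of the Proposition for $w=3k+2$, $k\ge0$.** Repeat the following seven rows periodically in $y$.

| row mod 7 | word | positions of $U$ | $\#U$ |
|---|---|---|---|
| 0 | $(HHU)^kHH$ | $2,5,\dots,3k-1$ | $k$ |
| 1 | $Uv(HHU)^k$ | $0;\ 4,7,\dots,3k+1$ | $k+1$ |
| 2 | $vv(UHH)^k$ | $2,5,\dots,3k-1$ | $k$ |
| 3 | $v(UHH)^kU$ | $1,4,\dots,3k+1$ | $k+1$ |
| 4 | $(UHH)^kUv$ | $0,3,\dots,3k$ | $k+1$ |
| 5 | $(HHU)^kvv$ | $2,5,\dots,3k-1$ | $k$ |
| 6 | $(UHH)^kvU$ | $0,3,\dots,3k-3;\ 3k+1$ | $k+1$ |

**Step 1: it is a packing with independent holes.** This step checks the pattern. The V dominoes are, as (column; rows), $(1;1,2)$, $(0;2,3)$, $(3k+1;4,5)$, $(3k;5,6)$. The $v$-cells are: row $1$, column $1$; row $2$, columns $0,1$; row $3$, column $0$; row $4$, column $3k+1$; row $5$, columns $3k,3k+1$; row $6$, column $3k$. Each is used exactly once. Within each row no two $U$'s are neighbors, as the words show. For rows $0,1,\dots,6$ and then row $0$ again, the residues mod $3$ of the $U$-positions lie in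
$$\{2\},\ \{0,1\},\ \{2\},\ \{1\},\ \{0\},\ \{2\},\ \{0,1\},\ \{2\},$$
and consecutive sets are disjoint. So $U$ is independent.

**Step 2: averaging over windows.** This step chooses a good window. A period contains $7k+4=(7w-2)/3$ holes and four V dominoes. Average over the seven vertical shifts of a window of $h$ rows. The average of $|U\cap\text{window}|$ is $h(7w-2)/21$. Each of the two boundary lines of the window meets each of the four V dominoes (up to the period) in exactly one of the seven shifts, and each such meeting makes one cut cell; so the average number of cut cells is $8/7$. By (8) some window has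
$$|D|\le\tfrac12\Big(wh-\tfrac{h(7w-2)}{21}+\tfrac87\Big)=\tfrac{wh}3+\tfrac h{21}+\tfrac47=\tfrac{wh}3+\tfrac{h+12}{21}=L(w,h)+\tfrac67<F(w,h)+1.$$
Hence $|D|\le F(w,h)$. This proves the case $w\equiv2\pmod 3$.

For instance, take $w=2$ ($k=0$) and the window of rows $1,\dots,5$, with words $Uv$, $vv$, $vU$, $Uv$, $vv$. It has three holes, three complete dominoes and one cut cell (row $5$, column $0$), so $|D|=4$. And $F(2,5)=\lceil\frac{10}3-\frac1{21}\rceil=4$.

## 10. A pattern of period five for $w\equiv1\pmod3$

**Proof of the Proposition for $w=3k+1$, $k\ge1$.** Repeat these five rows. For $k=2$ they are the board of Section 1.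

| row mod 5 | word | positions of $U$ | $\#U$ |
|---|---|---|---|
| 0 | $(UHH)^kU$ | $0,3,\dots,3k$ | $k+1$ |
| 1 | $(HHU)^kv$ | $2,5,\dots,3k-1$ | $k$ |
| 2 | $Uv(HHU)^{k-1}vv$ | $0;\ 4,7,\dots,3k-2$ | $k$ |
| 3 | $vv(UHH)^{k-1}vU$ | $2,5,\dots,3k-4;\ 3k$ | $k$ |
| 4 | $v(UHH)^k$ | $1,4,\dots,3k-2$ | $k$ |

**Step 1: it is a packing with independent holes.** This step checks the pattern. The V dominoes are $(3k;1,2)$, $(1;2,3)$, $(3k-1;2,3)$, $(0;3,4)$. The $v$-cells are: row $1$, column $3k$; row $2$, columns $1,3k-1,3k$; row $3$, columns $0,1,3k-1$; row $4$, column $0$. Each is used exactly once (for $k=1$ the columns $1$ and $3k-1=2$ are still different). Within rows no two $U$'s are neighbors. The residues mod $3$ of the $U$-positions in rows $0,1,2,3,4,0$ lie in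
$$\{0\},\ \{2\},\ \{0,1\},\ \{0,2\},\ \{1\},\ \{0\}.$$
Consecutive sets are disjoint except for rows $2$ and $3$, which both contain a position $\equiv0$. These positions are $0$ in row $2$ and $3k$ in row $3$, and they differ since $k\ge1$. So $U$ is independent.

**Step 2: the window.** This step fixes the window and its top row; averaging is replaced by an explicit choice. Use rows $0,\dots,h-1$ and write $h=5q+r$ with $0\le r\le4$. If $r=3$, the top row has type $2$; replace it by $(UHH)^kv$. Its $U$-positions $0,3,\dots,3k-3$ are disjoint from those of the type-$1$ row below, and its $v$ in column $3k$ is matched with the $v$ below it.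

No V domino joins a row of type $4$ to a row of type $0$, so the bottom line cuts nothing. The top row has type $4,0,1,2,3$ for $r=0,1,2,3,4$. For $r=0$ and $r=1$ nothing is cut at the top. For $r=3$ nothing is cut, thanks to the replacement. For $r=2$ one cell is cut, in column $3k$. For $r=4$ one cell is cut, in column $0$.

**Step 3: the count.** This step computes $|D|$. Each row has $k$ holes, except that rows of type $0$ have $k+1$, and the replaced row also has $k$. So $|U|=kh+q+[r\ge1]$, where $[r\ge1]$ is $1$ if $r\ge1$ and $0$ otherwise. There is at most one cut cell, and the edge added there is not one of the dominoes, so $|D|=\frac12(wh-|U|+\#\text{cut})$. Since $w-3k=1$,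
$$\delta_D:=3|D|-wh=\tfrac h2+\tfrac32\big(\#\text{cut}-q-[r\ge1]\big).$$
With $h=5q+r$ this gives the following values.

| $r$ | $\#\text{cut}$ | $\delta_D$ | $5\delta_D$ | $h+9$ |
|---|---|---|---|---|
| 0 | 0 | $q$ | $5q$ | $5q+9$ |
| 1 | 0 | $q-1$ | $5q-5$ | $5q+10$ |
| 2 | 1 | $q+1$ | $5q+5$ | $5q+11$ |
| 3 | 0 | $q$ | $5q$ | $5q+12$ |
| 4 | 1 | $q+2$ | $5q+10$ | $5q+13$ |

In each case $5\delta_D<h+9$. Hence
$$|D|=\frac{wh+\delta_D}3<\frac{wh}3+\frac{h+9}{15}=L(w,h)+1\le F(w,h)+1,$$
so $|D|\le F(w,h)$. This completes the proof of the Proposition. $\square$

## 11. Exact values, sharpness at $n=13$, and the size of the excess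

**Proof of Theorem 3.** The Proposition, applied to both orientations of the board, gives $\gamma'\le\min\{F(m,n),F(n,m)\}$. For the lower bound, $\gamma'$ is an integer and $\gamma'\ge\min\{L(m,n),L(n,m)\}$ by Theorem 1. So $\gamma'$ is at least the ceiling of that minimum, which is $\min\{F(m,n),F(n,m)\}$. $\square$

**End of the proof of Theorem 2.** Let $n=13$, $m\ge n$ and $m\equiv2\pmod3$; then $m\ge14$ and $c(m)=21$. We have
$$L(m,13)=\frac{13m}3+\frac7{21}=\frac{13m+1}3,$$
which is an integer because $13m+1\equiv m+1\equiv0\pmod3$. By the Proposition, $\gamma'\le\frac{13m}3+\frac13=\frac{mn}3+\frac n{39}$. With the inequality of Section 8, equality holds. So equality in Theorem 2 holds exactly when $n=13$ and $m\equiv2\pmod3$, and the strict inequality of the conjecture fails for $\epsilon=1/39$. $\square$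

An example in which the value exceeds $\lceil mn/3\rceil$ is $14\times16$. Here $\frac{224}3=74+\frac23$, so $\lceil mn/3\rceil=75$. But $L(14,16)=\frac{224}3+\frac{10}{21}$ and $L(16,14)=\frac{224}3+\frac8{15}$ both lie strictly between $75$ and $76$, so $\gamma'=76$.

**Consequence.** For $m\ge n\ge2$ with $3\nmid mn$,
$$\gamma'(P_m\square P_n)-\frac{mn}3=\min\Big\{\frac n{c(m)},\frac m{c(n)}\Big\}+O(1).$$
Indeed, by Theorem 1 the left side is at least the minimum minus $\frac6{15}$, and by Theorem 3 it is less than the minimum plus $1$. Since $m\ge n$ and $15\le c(\cdot)\le21$, the minimum lies between $n/21$ and $n/15$. So the excess is genuinely linear in $n$, with asymptotic constant between $1/21$ and $1/15$, below the $1/12$ of the upper bound quoted in Section 2.
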